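
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\numberwithin{equation}{section}

\title{Mappings of small BMO distortion that are not in $W^{1,n}_{loc}$}


\begin{abstract}
It was conjectured that a mapping of finite distortion in $\mathbb R^n$ belongs to $W^{1,n}_{loc}$ as soon as it has a distortion function $K$ with $\|K\|_{BMO}<\|\log|\cdot|^n\|_{BMO}$. We disprove this in every dimension $n\ge2$ and on every domain. The threshold $\|\log|\cdot|^n\|_{BMO}$ is always larger than $2/e$, and it tends to infinity with $n$. On the other hand, for every $\eta>0$ we construct a homeomorphism of finite distortion with $\|K\|_{BMO}<2/e+\eta$ and $e^K\in L^1_{loc}$ that is not in $W^{1,n}_{loc}$. The idea is to keep, essentially, the volumes of the superlevel sets of $K$ from the critical radial map, but to scatter these sets at every scale.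
\end{abstract}

\section{The question and the answer}

Let $\Omega\subset\mathbb R^n$, $n\ge2$, be a domain. A mapping $f:\Omega\to\mathbb R^n$ is a \emph{mapping of finite distortion} if $f\in W^{1,1}_{loc}(\Omega,\mathbb R^n)$, its Jacobian $J(x,f)=\det Df(x)$ is in $L^1_{loc}(\Omega)$, and there is a measurable function $K:\Omega\to[1,\infty)$, called a \emph{distortion function} of $f$, with
\begin{equation}\label{eq:fd}
|Df(x)|^n\le K(x)\,J(x,f)\qquad\text{for a.e. }x\in\Omega .
\end{equation}
Here $|Df(x)|$ is the operator norm. If $K$ is bounded, then \eqref{eq:fd} and $J\in L^1_{loc}$ give $f\in W^{1,n}_{loc}$ at once. If $K$ is unbounded, its largeness has to be weighed against the smallness of the set where it is large, and the question is how much unboundedness can be allowed. One way to measure it is exponential integrability. Another is the BMO seminorm: for a locally integrable $u$ on an open set $U\subset\mathbb R^n$,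
\[
\|u\|_{BMO(U)}=\sup_B\frac1{|B|}\int_B|u-u_B|\,dx,\qquad u_B=\frac1{|B|}\int_Bu\,dx,
\]
where the supremum is over all Euclidean balls $B$ with $\overline B\subset U$. We write $\|K\|_{BMO}$ for $\|K\|_{BMO(\Omega)}$, and
\[
M_n:=\|\log|\cdot|^n\|_{BMO}:=\big\|\,n\log|x|\,\big\|_{BMO(\mathbb R^n)} .
\]
The following was conjectured in \cite{BMOdist}.

\begin{conjecture}
A mapping of finite distortion which has a distortion function $K$ satisfying
\[
\|K\|_{BMO}<\|\log|\cdot|^n\|_{BMO}\qquad\text{or}\qquad e^K\in L^p_{loc}(\Omega)\ \text{with }p>1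
\]
lies in $W^{1,n}_{loc}(\Omega,\mathbb R^n)$.
\end{conjecture}

Section~\ref{sec:radial} explains why these thresholds are natural: they are exactly right for a family of radial maps. Nevertheless the first alternative is not sufficient. Let $\omega_n$ denote the volume of the unit ball of $\mathbb R^n$.

\begin{theorem}\label{thm:Mn}
For every $n\ge2$ we have $M_n>2/e$. Moreover $M_2\ge\frac2e\,e^{1/9}$, and
\[
M_n\ \ge\ \frac n{n+1}\,\frac{\omega_{n-1}}{\omega_n}\ \ge\ \frac n{n+1}\sqrt{\frac{n-1}{2\pi}}\ \longrightarrow\ \infty .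
\]
\end{theorem}

\begin{theorem}\label{thm:main}
Let $n\ge2$, let $\Omega\subset\mathbb R^n$ be any domain, and let $\eta>0$, $a\ge0$. There is a homeomorphism $f:\Omega\to\Omega$ which is a mapping of finite distortion with a distortion function $K$ such that
\begin{enumerate}
\item[(i)] $\|K\|_{BMO(\Omega)}<\frac2e+\eta$;
\item[(ii)] $e^KK^a\in L^1_{loc}(\Omega)$, in particular $e^K\in L^1_{loc}(\Omega)$;
\item[(iii)] $f\in W^{1,s}_{loc}(\Omega,\mathbb R^n)$ for all $s<n$, but $f\notin W^{1,n}_{loc}(\Omega,\mathbb R^n)$.
\end{enumerate}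
\end{theorem}

Taking $0<\eta\le M_n-\frac2e$, which Theorem~\ref{thm:Mn} allows, we obtain the answer.

\begin{corollary}\label{cor:main}
The conjecture is false for every $n\ge2$ and every domain $\Omega$: there is a mapping of finite distortion on $\Omega$ with $\|K\|_{BMO}<\|\log|\cdot|^n\|_{BMO}$ that is not in $W^{1,n}_{loc}(\Omega,\mathbb R^n)$.
\end{corollary}

Section~\ref{sec:radial} treats the radial maps and finds where the conjecture has slack. Section~\ref{sec:Mn} proves Theorem~\ref{thm:Mn}. The maps of Theorem~\ref{thm:main} are built in Section~\ref{sec:construction}, their regularity is studied in Section~\ref{sec:regularity}, and the BMO bound, which is the heart of the matter, is proved in Section~\ref{sec:bmo}. Section~\ref{sec:limits} records what the result does and does not say.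

\section{The radial map and where it leaves room}\label{sec:radial}

The natural coordinate near the origin is the logarithm of inverse volume. On $B(0,r)$ with normalized Lebesgue measure, the function $n\log(r/|x|)$ has the exponential law of mean $1$:
\begin{equation}\label{eq:explaw}
\big|\{x\in B(0,r):n\log(r/|x|)>s\}\big|=\omega_nr^ne^{-s}\quad(s\ge0),
\qquad \int_{B(0,r)}n\log\frac r{|x|}\,dx=\omega_nr^n .
\end{equation}
The second formula follows from the first by integrating in $s$. It shows that $M_n$ is finite. Indeed, let $B=B(x_0,\rho)$. If $|x_0|\ge2\rho$, then $\sup_B|x|/\inf_B|x|\le3$ and the mean oscillation on $B$ is at most $n\log3$. If $|x_0|<2\rho$, then $B\subset B(0,3\rho)$, and \eqref{eq:explaw} with $r=3\rho$ bounds the mean of $n\log(3\rho/|x|)\ge0$ on $B$ by $3^n$, hence the mean oscillation by $2\cdot3^n$.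

\begin{proposition}\label{prop:radial}
Let $c>0$, $p>0$, $U=B(0,1)$, and let
\[
f_c(x)=\frac x{|x|}\Big(1+cn\log\frac1{|x|}\Big)^{-1/(cn)},\quad f_c(0)=0,\qquad K_c(x)=1+cn\log\frac1{|x|},\quad K_c(0)=1 .
\]
Then $f_c$ is a mapping of finite distortion on $U$ with distortion function $K_c$, and
\[
\|K_c\|_{BMO(U)}=cM_n,\qquad e^{K_c}\in L^p_{loc}(U)\iff cp<1,\qquad f_c\in W^{1,n}_{loc}(U)\iff c<1 .
\]
\end{proposition}

\begin{proof}
Put $r=|x|$, $t=n\log(1/r)$, $P(t)=(1+ct)^{-1/c}$ and $\rho=|f_c(x)|$, so that $\rho^n=P(t)$. Since $P'=-P/K_c$ and $n\,d\rho/\rho=dP/P=-dt/K_c=n\,dr/(rK_c)$, the radial derivative of $f_c$ is $\rho'=\rho/(rK_c)$, while the $n-1$ tangential singular values are $\rho/r$. As $K_c\ge1$,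
\[
|Df_c|^n=(\rho/r)^n=Pe^t,\qquad J(x,f_c)=(\rho/r)^{n-1}\rho'=Pe^t/K_c .
\]
So equality holds in \eqref{eq:fd}. The map $f_c$ is continuous, smooth off the origin, and $|Df_c|\le1/|x|$ is integrable; being absolutely continuous on every compact segment missing the origin, it is in $W^{1,1}(U)$. By \eqref{eq:explaw}, integrating a function of $t$ over $U$ amounts to integrating it against $\omega_ne^{-t}\,dt$. Hence
\[
\int_UJ=\omega_n\int_0^\infty\frac P{K_c}\,dt=\omega_n,\qquad
\int_{B(0,r)}|Df_c|^n=\omega_n\int_{n\log(1/r)}^\infty(1+ct)^{-1/c}\,dt ,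
\]
and the last integral is finite exactly when $c<1$. Since $e^{pK_c}=e^p|x|^{-cpn}$, the second claim holds. Finally, the mean oscillation of $n\log|x|$ on $\lambda B$ equals that on $B$, because $n\log|\lambda x|=n\log|x|+n\log\lambda$; since every ball can be scaled into $U$, $\|n\log|\cdot|\|_{BMO(U)}=M_n$.
\end{proof}

Within this family, each of the two alternatives of the conjecture says precisely $c<1$, and at $c=1$ regularity fails. In this sense the conjecture asserts that the radial singularity is the worst one. To see what is wrong with this, look at the critical case $c=1$ more closely.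

\emph{Regularity sees only volumes.} In the proof above, $\int J$ and $\int|Df|^n=\int KJ$ were computed from the single function $P$, which solves $P'=-P/K$ in the variable $t=\log(1/\text{relative volume})$. Where the superlevel sets of $K$ sit did not matter, only their volumes did.

\emph{The seminorm sees positions.} On a ball centered at $0$ the function $K_1$ is, up to a constant, an exponential variable $Y$ of mean~$1$, and
\[
E|Y-EY|=2\int_1^\infty(y-1)e^{-y}\,dy=\frac2e .
\]
So centered balls produce only $2/e$. Section~\ref{sec:Mn} shows that off-center balls produce more. This is the slack.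

We therefore try to keep the volumes and change the positions. Suppose that a ball $B$ contains many tiny pairwise disjoint cells which fill a proportion $\theta$ of it, that on each cell a function $w$ has the law of $Y$, and that $w=0$ elsewhere in $B$. Then $w$ has mean $\theta$ on $B$ and mean oscillation
\begin{equation}\label{eq:theta}
2\theta\int_\theta^\infty(y-\theta)e^{-y}\,dy=2\theta e^{-\theta}\le\frac2e .
\end{equation}
Thus scattered exponential cells are never worse than a centered ball. But scattering once does not help: if $w$ were radial inside each cell, a ball slightly off the center of one cell would again see the logarithm. We therefore scatter again each time the volume has dropped by a factor $e^{-\delta}$, with $\delta$ small, and we must make sure that a ball of any size and position sees, up to a small error, only whole cells. Section~\ref{sec:construction} carries this out.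

\section{The oscillation of the logarithm}\label{sec:Mn}

For an integrable random variable $X$ put $\mathrm{MAD}(X)=E|X-EX|$. For a ball $B$, $\mathrm{MAD}_B(u)$ is this quantity for $u$ on $B$ with normalized Lebesgue measure, so that $\|u\|_{BMO(U)}=\sup_B\mathrm{MAD}_B(u)$. MAD depends only on the law of $X$, and it does not change when a constant is added to $X$. Since $E(X-EX)=0$,
\begin{equation}\label{eq:madplus}
\mathrm{MAD}(X)=2E(X-EX)_+ .
\end{equation}
The triangle inequality shows that MAD is subadditive and
\begin{equation}\label{eq:madprops}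
\mathrm{MAD}(X)\le2E|X|,\qquad |X-Z|\le\delta\ \Longrightarrow\ \mathrm{MAD}(X)\le\mathrm{MAD}(Z)+2\delta .
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:Mn}]
Let $X(x)=-n\log|x|$, $B_t=B(te_1,1)$ for $0\le t<1$, and $m(t)=\frac1{\omega_n}\int_{B_t}X$.

\emph{The bound $M_n>2/e$.} By \eqref{eq:explaw}, $m(0)=1$, and $m(t)\to1$ as $t\to0$ because $X$ is locally integrable. For $t>0$,
\[
\int_{B_t}X-\int_{B_0}X=\int_{B_t\setminus B_0}X-\int_{B_0\setminus B_t}X<0 ,
\]
since $X\le0$ on $B_t\setminus B_0$, while $X>0$ on $B_0\setminus B_t$, a set of positive measure. Hence $m(t)<1$: moving the ball off center lowers the mean. The superlevel set $\{X>m(t)\}$ is $B(0,r)\setminus\{0\}$ with $r=e^{-m(t)/n}$. As $t\to0$, $r\to e^{-1/n}<1$, so for small $t>0$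
\begin{equation}\label{eq:inside}
r\le1-t,\qquad\text{that is,}\qquad B(0,r)\subset B_t .
\end{equation}
Whenever \eqref{eq:inside} holds, \eqref{eq:madplus} and \eqref{eq:explaw} give
\begin{equation}\label{eq:madBt}
\mathrm{MAD}_{B_t}(X)=\frac2{\omega_n}\int_{B(0,r)}n\log\frac r{|x|}\,dx=2r^n=2e^{-m(t)} ,
\end{equation}
which exceeds $2/e$ for $t>0$.

\emph{The case $n=2$.} The mean of $\log|x|$ over the circle of radius $s$ about $te_1$ is $\max(\log t,\log s)$. Hence, for $0<t<1$,
\[
m(t)=-2\int_0^1\max(\log t,\log s)\,2s\,ds=-2\Big(t^2\log t+\Big[s^2\log s-\tfrac{s^2}2\Big]_t^1\Big)=1-t^2 .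
\]
For $t=\frac13$, condition \eqref{eq:inside} reads $e^{-4/9}\le\frac23$, that is, $\log\frac32\le\frac49$; this is true because $\log(1+\frac12)\le\frac12-\frac18+\frac1{24}=\frac5{12}<\frac49$. So \eqref{eq:madBt} gives $M_2\ge2e^{-8/9}=\frac2ee^{1/9}$.

\emph{Growth in $n$.} Consider the ball $B(e_1,1)$, whose boundary contains the singularity, and compare each point with its mirror image. Write $x=e_1+y$, $|y|<1$, and let $\tilde y$ be $y$ with $y_1$ replaced by $-y_1$. With $z=2y_1/(1+|y|^2)\in(-1,1)$,
\[
n\log|e_1+y|-n\log|e_1+\tilde y|=\frac n2\log\frac{1+|y|^2+2y_1}{1+|y|^2-2y_1}=\frac n2\log\frac{1+z}{1-z} ,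
\]
and $\frac12\big|\log\frac{1+z}{1-z}\big|\ge|z|\ge|y_1|$. Reflection preserves the uniform measure on the ball, so the mean of the absolute value of the left side is at most $2\,\mathrm{MAD}_{B(e_1,1)}(X)$. Slicing the ball perpendicularly to $e_1$, we get
\[
M_n\ge\frac n2\cdot\frac1{\omega_n}\int_{|y|<1}|y_1|\,dy=\frac n{\omega_n}\int_0^1s\,\omega_{n-1}(1-s^2)^{(n-1)/2}\,ds=\frac n{n+1}\,\frac{\omega_{n-1}}{\omega_n} .
\]
Finally $\omega_n=\omega_{n-1}\int_{-1}^1(1-s^2)^{(n-1)/2}ds\le\omega_{n-1}\int_{\mathbb R}e^{-(n-1)s^2/2}ds=\omega_{n-1}\sqrt{2\pi/(n-1)}$.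
\end{proof}

\section{The construction}\label{sec:construction}

From now on $n$, $\Omega$, $\eta$ and $a$ are as in Theorem~\ref{thm:main}.

\subsection{Parameters and profile}

Let $0<\delta\le1$ and $0<\varepsilon\le\frac18$; both are fixed at the end of Section~\ref{sec:bmo}. The number $\delta$ is the step in the logarithm of volume, and $\varepsilon$ governs the scattering. Put
\[
q=e^{-\delta},\qquad \sigma=q^{1/n},\qquad\text{so that}\qquad \sigma^{-1}=e^{\delta/n}\le e^{1/2}<2 .
\]
Shrinking a ball by the factor $\sigma$ multiplies its volume by $q$.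

The critical radial map has $K=1+t$ on sets of relative volume about $e^{-t}$, so that $\int e^K$ diverges like $\int dt$. To obtain (ii) we lower this profile by a multiple of a logarithm. Let $b=a+2$ and
\[
\varphi(t)=1+t-b\log(1+t/b)\quad(t\ge0),\qquad \varphi'(t)=\frac t{b+t}\in[0,1) .
\]
Thus $\varphi$ is nondecreasing and $1$-Lipschitz, $1\le\varphi(t)\le1+t$, and $\varphi(t)/t\to1$ as $t\to\infty$. Put
\[
\kappa_j=\varphi(\delta(j-1)),\qquad j\ge1 .
\]
A reader interested only in (i) and (iii), hence in Corollary~\ref{cor:main}, may read $\varphi(t)=1+t$ throughout.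

\subsection{Cells and cores}

We build nested families. Let $\mathcal D_0=\{\Omega\}$ and $E_0=\Omega$. Given a countable family $\mathcal D_{j-1}$ of disjoint open sets with union $E_{j-1}$, choose in each $D\in\mathcal D_{j-1}$ countably many pairwise disjoint closed balls $B\subset D$, of positive radius, that cover $D$ up to a null set and satisfy
\begin{equation}\label{eq:whitney}
\mathrm{rad}(B)\le\varepsilon\,\mathrm{dist}(B,\partial D),\qquad \mathrm{rad}(B)\le1
\end{equation}
(the distance is $\infty$ if $D=\mathbb R^n$). This is possible by Vitali's covering theorem: if a family of closed balls contained in $D$ contains arbitrarily small balls centered at each point of $D$, then countably many disjoint members of it cover almost all of $D$. The family of all closed balls in $D$ with \eqref{eq:whitney} has this property. Let $\mathcal B_j$ be the collection of the chosen balls over all $D\in\mathcal D_{j-1}$; they are the \emph{cells} of generation $j$. The \emph{core} of a cell $B=\overline B(c,R)$ is the open ball $D_B=B(c,\sigma R)$. Put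
\[
\mathcal D_j=\{D_B:B\in\mathcal B_j\},\qquad E_j=\bigcup\mathcal D_j\subset E_{j-1} .
\]
If we could use the closure of a core as the only cell for that core, this would be a discrete version of the radial map. The first condition in \eqref{eq:whitney} forbids this: cells are small compared with the core containing them, and even smaller near its boundary.

\begin{lemma}\label{lem:cells}
Cells of generation $j$ have radius at most $\varepsilon^{j-1}$. Moreover
\begin{equation}\label{eq:volumes}
|B\cap E_{j+k}|=q^{k+1}|B|\qquad(B\in\mathcal B_j,\ j\ge1,\ k\ge0) .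
\end{equation}
In particular $\bigcap_jE_j$ is a null set.
\end{lemma}

\begin{proof}
The first claim holds for $j=1$. If $B\in\mathcal B_j$ with $j\ge2$ lies in $D\in\mathcal D_{j-1}$, then $\mathrm{dist}(B,\partial D)\le\mathrm{rad}(D)\le\varepsilon^{j-2}$ by induction, and \eqref{eq:whitney} applies. Next, the cells of generation $j$ are disjoint, so $B\cap E_j=D_B$ for $B\in\mathcal B_j$. For $k=0$, \eqref{eq:volumes} therefore says $|D_B|=q|B|$. If it holds for $k-1$ in all generations, sum it over the cells $B'\in\mathcal B_{j+1}$ with $B'\subset D_B$, which cover $D_B$ up to a null set; as $B\cap E_{j+k}\subset D_B$,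
\[
|B\cap E_{j+k}|=\sum_{B'}|B'\cap E_{(j+1)+(k-1)}|=q^k\sum_{B'}|B'|=q^k|D_B|=q^{k+1}|B| .
\]
The last claim follows since the cells of generation $1$ cover $\Omega$ up to a null set.
\end{proof}

Let $N=\sum_{j\ge1}1_{E_j}$ be the number of cores containing a given point, and define
\[
K=\varphi(\delta N)\ \text{ where }N<\infty,\qquad K=1\ \text{ on the null set }\{N=\infty\} .
\]
Since the sets $E_j$ are nested, $N=j-1$ and $K=\kappa_j$ on $E_{j-1}\setminus E_j$. Up to a null set, $E_{j-1}\setminus E_j$ is the union of the shells $B\setminus D_B$, $B\in\mathcal B_j$.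

\subsection{The maps}

Each cell is stretched radially in its shell, with distortion $\kappa_j$, and its core is mapped by a homothety. The next generation of maps acts inside the cores.

For a closed ball $B=\overline B(c,R)$ and $\kappa\ge1$ define $g_{B,\kappa}:B\to B$ by
\[
g_{B,\kappa}(x)=\begin{cases}
c+\Big(\dfrac R{|x-c|}\Big)^{1-1/\kappa}(x-c),&\sigma R\le|x-c|\le R,\\[2mm]
c+\lambda_\kappa(x-c),&|x-c|\le\sigma R,
\end{cases}
\qquad \lambda_\kappa=\sigma^{1/\kappa-1}\in[1,\sigma^{-1}] .
\]
The two formulas agree on $|x-c|=\sigma R$, and $g_{B,\kappa}$ is a homeomorphism of $B$ equal to the identity on $\partial B$. At distance $r\in(\sigma R,R)$ from $c$ the map has $n-1$ tangential singular values $T=(R/r)^{1-1/\kappa}\in[1,\lambda_\kappa]$ and the radial one $T/\kappa$. Hence, in the shell,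
\begin{equation}\label{eq:shell}
|Dg_{B,\kappa}|^n=T^n=\kappa\,J(\cdot,g_{B,\kappa}),
\qquad
\int_{B\setminus D_B}J(x,g_{B,\kappa})\,dx=(1-q^{1/\kappa})|B| ;
\end{equation}
the integral is $\frac{n\omega_n}\kappa\int_{\sigma R}^RR^{n-n/\kappa}r^{n/\kappa-1}\,dr=\omega_nR^n(1-\sigma^{n/\kappa})$. The map is smooth on each of the two closed pieces, and $|Dg_{B,\kappa}|\le\lambda_\kappa$ there. Integrating along segments, which the common sphere cuts into at most three parts, we see that $g_{B,\kappa}$ is $\lambda_\kappa$-Lipschitz on the convex set $B$. The singular values of the inverse are $1/T$ and $\kappa/T$ on the shell and $1/\lambda_\kappa$ on the image of the core, so $g_{B,\kappa}^{-1}$ is $\kappa$-Lipschitz in the same way.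

Let $G_j:\Omega\to\Omega$ be $g_{B,\kappa_j}$ on each $B\in\mathcal B_j$ and the identity elsewhere. This is a bijection. We show that it is $\lambda_{\kappa_j}$-Lipschitz. This is clear if both points lie in the same cell or if both lie outside all cells. By symmetry it remains to consider $x\in B\in\mathcal B_j$ and $y\notin B$. The segment $[x,y]$ leaves the convex set $B$ at a point $p\in\partial B$, and if $y$ lies in another cell $B'\in\mathcal B_j$, it enters $B'$ at a point $p'\in\partial B'$ lying between $p$ and $y$; otherwise let $p'=y$. Since $G_j$ fixes $p$ and $p'$,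
\[
|G_j(x)-G_j(y)|\le\lambda_{\kappa_j}|x-p|+|p-p'|+\lambda_{\kappa_j}|p'-y|\le\lambda_{\kappa_j}|x-y| .
\]
(The points $p,p'$ are in $\Omega$; the rest of the segment need not be.) The same argument shows that $G_j^{-1}$ is $\kappa_j$-Lipschitz. Now put
\[
f_0=\mathrm{id},\qquad f_j=f_{j-1}\circ G_j .
\]
Each $f_j$ is a bi-Lipschitz homeomorphism of $\Omega$.

\begin{lemma}\label{lem:limit}
\begin{enumerate}
\item[(a)] On each $D\in\mathcal D_j$, $f_j(x)=\ell_jx+b_D$ with $\ell_j=\prod_{i\le j}\lambda_{\kappa_i}\le\sigma^{-j}$ and some $b_D\in\mathbb R^n$.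
\item[(b)] $f_k=f_j$ on $\Omega\setminus E_j$ for all $k\ge j$.
\item[(c)] $f_j$ and $f_j^{-1}$ converge uniformly on $\Omega$ to maps $f$ and $h$, and $f$ is a homeomorphism of $\Omega$ onto $\Omega$ with inverse $h$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $j=0$ this is trivial. Let $D=D_B\in\mathcal D_j$ with $B\subset D'\in\mathcal D_{j-1}$. On $D_B$, $G_j$ is a homothety of ratio $\lambda_{\kappa_j}$ with values in $B\subset D'$, where $f_{j-1}$ is affine with linear part $\ell_{j-1}$ times the identity.

(b) The map $G_{i+1}$ is the identity off $\bigcup\mathcal B_{i+1}\subset E_i$, so $f_{i+1}=f_i$ off $E_i$, and $E_i\subset E_j$ for $i\ge j$.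

(c) Let $B\in\mathcal B_j$. Then $f_j(B)=f_{j-1}(G_j(B))=f_{j-1}(B)$, which by (a) is a ball of radius $\ell_{j-1}\mathrm{rad}(B)\le(\varepsilon/\sigma)^{j-1}$. Outside these cells $f_j=f_{j-1}$. Also $f_j^{-1}=G_j^{-1}\circ f_{j-1}^{-1}$, and $G_j^{-1}$ moves points only inside cells of generation $j$. Since $\varepsilon/\sigma\le\frac14$,
\[
\sup_\Omega|f_j-f_{j-1}|\le2\,(\varepsilon/\sigma)^{j-1}\le2\cdot4^{1-j},\qquad \sup_\Omega|f_j^{-1}-f_{j-1}^{-1}|\le2\varepsilon^{j-1} .
\]
So the limits $f$ and $h$ exist uniformly and are continuous. Every $G_i$ maps each closed cell $B\in\mathcal B_1$ onto itself and fixes all points outside $\bigcup\mathcal B_1$. Hence so do all $f_j$ and $f_j^{-1}$, and the limits $f,h$ map $\Omega$ into $\Omega$. For $w\in\Omega$,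
\[
|f(f_j^{-1}(w))-w|=|f(f_j^{-1}(w))-f_j(f_j^{-1}(w))|\le\sup_\Omega|f-f_j|\to0 ,
\]
while $f_j^{-1}(w)\to h(w)\in\Omega$ and $f$ is continuous at $h(w)$. Thus $f\circ h=\mathrm{id}$. Exchanging the roles of $f_j$ and $f_j^{-1}$ gives $h\circ f=\mathrm{id}$.
\end{proof}

\section{Regularity of the limit map}\label{sec:regularity}

Estimates on the cells of generation $1$ suffice for local statements: the cells $B\in\mathcal B_1$ meeting a given compact set are disjoint, have radius at most $1$, and therefore lie in a bounded set; their total measure is finite, and they cover the compact set up to a null set. So if the integral of a nonnegative function over each $B\in\mathcal B_1$ is at most $C|B|$ with $C$ independent of $B$, then this function is in $L^1_{loc}(\Omega)$. We also use that, by \eqref{eq:volumes} and since $E_0=\Omega$,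
\begin{equation}\label{eq:vol1}
|B\cap E_i|=q^i|B|\qquad(B\in\mathcal B_1,\ i\ge0) .
\end{equation}

\begin{proposition}\label{prop:fd}
We have $f\in W^{1,s}_{loc}(\Omega,\mathbb R^n)$ for every $1\le s<n$. Furthermore, for a.e. $x\in\Omega$, $J(x,f)>0$ and $|Df(x)|^n=K(x)J(x,f)$.
\end{proposition}

\begin{proof}
Off $E_{j-1}$ the Lipschitz maps $f_j$ and $f_{j-1}$ coincide, so their derivatives agree a.e.\ there (at density points of the coincidence set where both are differentiable). On $D\in\mathcal D_{j-1}$, Lemma~\ref{lem:limit}(a) and $G_j(D)=D$ give $f_j=\ell_{j-1}G_j+b_D$, so $|Df_{j-1}|=\ell_{j-1}$ and $|Df_j|\le\ell_{j-1}\lambda_{\kappa_j}=\ell_j$ a.e.\ there. With \eqref{eq:vol1} and $\ell_j\le\sigma^{-j}=q^{-j/n}$ we get, for $B\in\mathcal B_1$,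
\[
\int_B|Df_j-Df_{j-1}|^s\le(2\ell_j)^sq^{j-1}|B|\le2^sq^{-1}q^{j(1-s/n)}|B| .
\]
Since $s<n$, the $L^s$ norms of the differences on a fixed compact set are summable, so $Df_j$ converges in $L^s_{loc}$. As $f_j\to f$ uniformly, $f\in W^{1,s}_{loc}$ and $Df=\lim Df_j$. By Lemma~\ref{lem:limit}(b), $Df_k=Df_j$ a.e.\ on $\Omega\setminus E_j$ for all $k\ge j$, and hence $Df=Df_j$ a.e.\ on $\Omega\setminus E_j$.

Almost every point lies in some shell $B\setminus D_B$, $B\in\mathcal B_j$. There $K=\kappa_j$ and $Df=Df_j=\ell_{j-1}Dg_{B,\kappa_j}$ a.e., and the second claim is the first formula of \eqref{eq:shell} multiplied by $\ell_{j-1}^n$.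
\end{proof}

To integrate $J$ and $|Df|^n$ we use the discrete counterpart of the function $P(t)$ of Section~\ref{sec:radial}. Put
\begin{equation}\label{eq:Pj}
P_j=q^j\ell_j^n=q^{\sum_{i\le j}1/\kappa_i}=\exp\Big(-\delta\sum_{i\le j}\frac1{\kappa_i}\Big),\qquad P_0=1 ,
\end{equation}
where we used $\lambda_\kappa^n=q^{1/\kappa-1}$. By Lemma~\ref{lem:limit}(a) and \eqref{eq:vol1}, $|f_j(B_1\cap E_j)|=P_j|B_1|$ for $B_1\in\mathcal B_1$.

\begin{proposition}\label{prop:notW1n}
The map $f$ is a mapping of finite distortion with distortion function $K$, and $f\notin W^{1,n}_{loc}(\Omega,\mathbb R^n)$.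
\end{proposition}

\begin{proof}
Fix $B_1\in\mathcal B_1$. The cells of generation $j$ in $B_1$ cover $B_1\cap E_{j-1}$ up to a null set, so by \eqref{eq:vol1} they have total measure $q^{j-1}|B_1|$. Since $Df=\ell_{j-1}Dg_{B,\kappa_j}$ on their shells, \eqref{eq:shell} gives
\[
\int_{B_1\cap(E_{j-1}\setminus E_j)}J(x,f)\,dx=q^{j-1}\ell_{j-1}^n(1-q^{1/\kappa_j})|B_1|=P_{j-1}(1-q^{1/\kappa_j})|B_1|=(P_{j-1}-P_j)|B_1| .
\]
Because $\kappa_i\le1+\delta(i-1)$, the series $\sum1/\kappa_i$ diverges and $P_j\to0$. Summing over $j$, $\int_{B_1}J=|B_1|$. Hence $J\in L^1_{loc}(\Omega)$, and with Proposition~\ref{prop:fd} the first claim follows.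

On $E_{j-1}\setminus E_j$ we have $|Df|^n=\kappa_jJ$ a.e. Since $1-e^{-\delta/\kappa}\ge\frac\delta\kappa e^{-\delta/\kappa}\ge\frac\delta\kappa e^{-\delta}$ for $\kappa\ge1$,
\begin{equation}\label{eq:energy}
\int_{B_1}|Df|^n=|B_1|\sum_{j\ge1}\kappa_jP_{j-1}(1-q^{1/\kappa_j})\ge\delta e^{-\delta}|B_1|\sum_{j\ge1}P_{j-1} .
\end{equation}
It remains to bound $P_j$ from below. As $1/\varphi$ is nonincreasing and $1/\varphi(0)=1$, for $j\ge1$
\[
\delta\sum_{i\le j}\frac1{\kappa_i}\le\delta+\int_0^{\delta(j-1)}\frac{dt}{\varphi(t)}\le\delta+\log(1+\delta(j-1))+C_b ,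
\]
where
\[
C_b=\int_0^\infty\Big(\frac1{\varphi(t)}-\frac1{1+t}\Big)dt=\int_0^\infty\frac{b\log(1+t/b)}{(1+t)\varphi(t)}\,dt<\infty ,
\]
because the last integrand is nonnegative and $O(t^{-2}\log t)$ at infinity. This is where it matters that the profile has been lowered only logarithmically. By \eqref{eq:Pj}, $P_j\ge e^{-\delta-C_b}/(1+\delta(j-1))$, so $\sum P_{j-1}=\infty$, and \eqref{eq:energy} gives $\int_{B_1}|Df|^n=\infty$. Since $B_1$ is a compact subset of $\Omega$, $f\notin W^{1,n}_{loc}$.
\end{proof}

\begin{proposition}\label{prop:exp}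
$e^KK^a\in L^1_{loc}(\Omega)$.
\end{proposition}

\begin{proof}
Let $B_1\in\mathcal B_1$. By \eqref{eq:vol1}, $|B_1\cap\{N=k\}|\le q^k|B_1|=e^{-\delta k}|B_1|$. On $\{N=k\}$ we have $e^K=e\cdot e^{\delta k}(1+\delta k/b)^{-b}$ and $K^a\le(1+\delta k)^a$. As $b\ge1$, $1+\delta k/b\ge(1+\delta k)/b$, and $b=a+2$, so
\[
\int_{B_1}e^KK^a\le|B_1|\,e\sum_{k\ge0}\Big(1+\frac{\delta k}b\Big)^{-b}(1+\delta k)^a\le|B_1|\,e\,b^b\sum_{k\ge0}(1+\delta k)^{-2} ,
\]
a finite multiple of $|B_1|$ with a factor independent of $B_1$.
\end{proof}

Propositions~\ref{prop:fd}, \ref{prop:notW1n} and \ref{prop:exp} prove (ii) and (iii) of Theorem~\ref{thm:main} for all admissible $\delta$ and $\varepsilon$; the second part of (ii) follows from $K\ge1$. The sizes of these parameters matter only for (i).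

\section{The BMO bound}\label{sec:bmo}

The plan is as follows. On a given ball, $\delta N$ is a constant plus a function $w\ge0$. Up to a small boundary error, $w$ lives on whole cells contained in the ball and has nearly the exponential law on each of them, so that the computation \eqref{eq:theta} applies. To pass from $w$ to $K$ we first remove the profile $\varphi$, by a contraction property of MAD.

\begin{lemma}\label{lem:contraction}
Let $X\ge0$ be integrable and let $\psi:[0,\infty)\to\mathbb R$ be nondecreasing and $1$-Lipschitz. Then $\mathrm{MAD}(\psi(X))\le\mathrm{MAD}(X)$.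
\end{lemma}

\begin{proof}
Let $I=\{x\ge0:\psi(x)>E\psi(X)\}$. By \eqref{eq:madplus},
\[
\tfrac12\mathrm{MAD}(\psi(X))=E\big[(\psi(X)-E\psi(X))1_I(X)\big]=\mathrm{Cov}(\psi(X),1_I(X)) .
\]
Let $X'$ be an independent copy of $X$. Then
\begin{align*}
\mathrm{Cov}(\psi(X),1_I(X))&=\tfrac12E\big(\psi(X)-\psi(X')\big)\big(1_I(X)-1_I(X')\big)\\
&\le\tfrac12E(X-X')\big(1_I(X)-1_I(X')\big)=\mathrm{Cov}(X,1_I(X)) .
\end{align*}
The inequality is pointwise. Indeed, as $\psi$ is nondecreasing, $x\in I$ and $y\ge x$ imply $y\in I$. So if $X\ge X'$, the second factor is nonnegative, and $\psi(X)-\psi(X')\le X-X'$; the case $X<X'$ is the same with the roles exchanged. Finally $\mathrm{Cov}(X,1_I(X))=E[(X-EX)1_I(X)]\le E(X-EX)_+=\frac12\mathrm{MAD}(X)$.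
\end{proof}

Monotonicity is essential here: if $X$ takes the values $0$, $1$, $2$ with probabilities $p$, $1-2p$, $p$, then $\mathrm{MAD}(X)=2p$, while $\mathrm{MAD}(|X-1|)=4p(1-2p)>2p$ for $0<p<\frac14$.

\begin{proposition}\label{prop:bmo}
With $\beta=(1+4\varepsilon)^n-(1-4\varepsilon)^n$,
\[
\|K\|_{BMO(\Omega)}\le\frac2e+2\delta+2e\beta .
\]
\end{proposition}

\begin{proof}
By \eqref{eq:vol1}, $\int_{B_1}N=\sum_{i\ge1}|B_1\cap E_i|=\frac q{1-q}|B_1|$ for $B_1\in\mathcal B_1$. Hence $N\in L^1_{loc}(\Omega)$, and so $K\le1+\delta N$ is locally integrable. Let $B$ be an open ball of radius $\rho$ with $\overline B\subset\Omega$.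

\emph{Choosing the generation.} Let $j\ge0$ be the largest integer such that $B\subset D$ for some $D\in\mathcal D_j$. Such integers exist because $B\subset\Omega$, and there is a largest one because $\bigcap_iE_i$ is null. On $B$ the first $j$ cores are always counted, so a.e.\ on $B$
\[
\delta N=\delta j+w,\qquad w=\delta\,1_{E_{j+1}}(1+N'),\qquad N'=\sum_{k\ge2}1_{E_{j+k}} ,
\]
and $K=\varphi(\delta j+w)$. Since $N$ is integrable on $B$, so is $w$. Lemma~\ref{lem:contraction} with $\psi(x)=\varphi(\delta j+x)$ gives $\mathrm{MAD}_B(K)\le\mathrm{MAD}_B(w)$.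

\emph{Cells of generation $j+2$ are small.} We want to see $B$ as filled by whole cells and a remainder on which $w=0$. Cells of generation $j+1$ will not do, since $B$ may be a small ball crossing the boundary of a much larger core of that generation. But inside that core the cells of the next generation shrink toward its boundary, by \eqref{eq:whitney}, and this is what we use. Let $B''\in\mathcal B_{j+2}$ meet $B$, and let $D'\in\mathcal D_{j+1}$ be the core containing $B''$. By the choice of $j$, $B\not\subset D'$. The connected set $B$ meets $D'$, so it meets $\partial D'$. Hence $\mathrm{dist}(B'',\partial D')\le2\rho$, and \eqref{eq:whitney} gives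
\[
\mathrm{rad}(B'')\le2\varepsilon\rho .
\]
Let $x_0$ be the center of $B$. If $B''$ meets $B$ but is not contained in $B$, then, its diameter being at most $4\varepsilon\rho$, it lies in $\{(1-4\varepsilon)\rho\le|x-x_0|\le(1+4\varepsilon)\rho\}$. Since $\varepsilon\le\frac18$, this set has measure $\beta|B|$, so
\begin{equation}\label{eq:boundarycells}
\sum\nolimits^*|B''|\le\beta|B| ,
\end{equation}
where $\sum^*$ is over the cells $B''\in\mathcal B_{j+2}$ that meet $B$ but are not contained in $B$. Let $G$ be the union of the cells $B''\in\mathcal B_{j+2}$ contained in $B$, and let $H$ be the part in $B$ of the cells in $\sum^*$. Up to null sets $E_{j+1}\cap B$ is the disjoint union of $G$ and $H$, because cells of generation $j+2$ cover $E_{j+1}$ up to a null set. As $w=0$ off $E_{j+1}$, $w=w1_G+w1_H$ a.e.\ on $B$.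

\emph{The law on one cell.} Let $B''\in\mathcal B_{j+2}$. For $k\ge1$, $N'\ge k$ means lying in $E_{j+1+k}=E_{(j+2)+(k-1)}$, so \eqref{eq:volumes} gives
\begin{equation}\label{eq:geomlaw}
|B''\cap\{N'\ge k\}|=q^k|B''|\qquad(k\ge0) ,
\end{equation}
the case $k=0$ being trivial. Thus on every cell of generation $j+2$ the function $N'$ is geometric with the same ratio.

\emph{The part $H$.} By \eqref{eq:geomlaw}, the mean of $1+N'$ on $B''$ is $\sum_{k\ge0}q^k=\frac1{1-q}$, and $1-q=1-e^{-\delta}\ge\delta e^{-\delta}\ge\delta/e$. With \eqref{eq:boundarycells},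
\[
\int_Hw\le\sum\nolimits^*\delta\int_{B''}(1+N')=\frac\delta{1-q}\sum\nolimits^*|B''|\le e\beta|B| ,
\]
so $\mathrm{MAD}_B(w1_H)\le2e\beta$ by \eqref{eq:madprops}.

\emph{The part $G$.} Let $\theta=|G|/|B|\in[0,1]$, let $Y$ be exponential with mean $1$, and let $A$ be an event of probability $\theta$ independent of $Y$. Since $P(\lfloor Y/\delta\rfloor\ge k)=e^{-\delta k}=q^k$, \eqref{eq:geomlaw} shows that on $B$ the function $w1_G$ has the law of $Z'=\delta(1+\lfloor Y/\delta\rfloor)1_A$. Put $Z=Y1_A$; then $|Z'-Z|\le\delta$ and $EZ=\theta$. As in \eqref{eq:theta},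
\[
\mathrm{MAD}(Z)=2E(Z-\theta)_+=2\theta\int_\theta^\infty(y-\theta)e^{-y}\,dy=2\theta e^{-\theta}\le\frac2e .
\]
By \eqref{eq:madprops}, $\mathrm{MAD}_B(w1_G)\le\frac2e+2\delta$. Adding the two parts gives $\mathrm{MAD}_B(K)\le\frac2e+2\delta+2e\beta$.
\end{proof}

\begin{proof}[Conclusion of the proof of Theorem~\ref{thm:main}]
Choose $\delta\in(0,1]$ with $2\delta<\eta/2$ and $\varepsilon\in(0,\frac18]$ with $2e\beta<\eta/2$; the latter is possible since $\beta\to0$ as $\varepsilon\to0$. Proposition~\ref{prop:bmo} then gives (i). The map $f$ is a homeomorphism of $\Omega$ onto $\Omega$ by Lemma~\ref{lem:limit}, and the remaining claims were proved in Section~\ref{sec:regularity}.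
\end{proof}

\section{Strength and limits of the result}\label{sec:limits}

\begin{remark}[Size of the failure]
Let $\tau_n$ be the supremum of the numbers $\tau$ such that $\|K\|_{BMO}<\tau$ forces $f\in W^{1,n}_{loc}$, for all mappings of finite distortion $f$ on domains of $\mathbb R^n$. Theorem~\ref{thm:main} gives $\tau_n\le2/e$ for every $n$. By Theorem~\ref{thm:Mn} the conjectured constant $M_n$ is too large in every dimension, by a factor that is at least of order $\sqrt n$.
\end{remark}

\begin{remark}[The exponent $p$]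
By (ii), even together with $\|K\|_{BMO}<M_n$ the condition $p>1$ in the second alternative cannot be weakened to $p=1$, nor to $e^KK^a\in L^1_{loc}$ for any fixed $a$.
\end{remark}

\begin{remark}[The second alternative taken alone]
For $n=2$ it is sufficient for $f\in W^{1,2}_{loc}$. Astala, Gill, Rohde and Saksman \cite[Theorem 1.1]{AGRS} prove that if $e^K\in L^p_{loc}$ for some $p>0$, then $|Df|^2\log^{\beta-1}(e+|Df|)\in L^1_{loc}$ for every $0<\beta<p$; for $p>1$ one may take $\beta=1$. For $n\ge3$ we neither prove nor disprove that the second alternative is sufficient. Corollary~\ref{cor:main} does not depend on it.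
\end{remark}

\begin{remark}[A partial converse for $n=2$]
Suppose that, for some constants $A,C>0$, a John--Nirenberg inequality
\[
|\{x\in B:|u-u_B|>\lambda\}|\le Ce^{-A\lambda/\|u\|_{BMO}}|B|\qquad(\lambda>0)
\]
holds for all planar domains $\Omega$, all $u$ with $0<\|u\|_{BMO(\Omega)}<\infty$ and all discs $B$ with $\overline B\subset\Omega$, where $\|u\|_{BMO}=\|u\|_{BMO(\Omega)}$. If $0<\|K\|_{BMO}<A$, choose $1<p<A/\|K\|_{BMO}$; integrating the inequality for $u=K$ against $pe^{p\lambda}\,d\lambda$ shows that $e^K\in L^p_{loc}$, and $f\in W^{1,2}_{loc}$ by the theorem just cited. (If $\|K\|_{BMO}=0$, then $K$ is constant a.e.\ and the conclusion is immediate.) Hence $A\le\tau_2\le2/e$. We do not determine $\tau_n$ exactly.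
\end{remark}

\begin{thebibliography}{9}
\bibitem{AGRS} Astala, Gill, Rohde and Saksman, \emph{Optimal regularity for planar mappings of finite distortion}, Ann. Inst. H. Poincar\'e Anal. Non Lin\'eaire \textbf{27} (2010).

\bibitem{BMOdist} \emph{Mappings of BMO-distortion and Beltrami-type operators}, doi:10.1007/bf02786581, \url{https://springerlink.bibliotecabuap.elogim.com/content/pdf/10.1007/BF02786581.pdf}.
\end{thebibliography}

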